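# Compact quantum semigroups with a faithful Haar measure: algebras between $C_r(\mathbb G)$ and $L^\infty(\mathbb G)$

## 1. Finite and classical semigroups: an isometry and a surjection

Inner products are linear in the second variable. The symbol $\otimes$ is the Hilbert-space tensor product or the minimal C$^*$-tensor product, $\bar\otimes$ is the von Neumann tensor product, and $\odot$ is the algebraic one. If $A\subset B(H)$, then $A\otimes A$ is the norm closure of $A\odot A$ in $B(H\otimes H)$.

**Definition (compact quantum semigroup).** A pair $(A,\Delta)$, where $A$ is a unital C$^*$-algebra and $\Delta:A\to A\otimes A$ is a unital $*$-homomorphism with $(\Delta\otimes\mathrm{id})\Delta=(\mathrm{id}\otimes\Delta)\Delta$. It is *finite* if $\dim A<\infty$, and *classical* if $A$ is commutative.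

**Definition (compact quantum group, CQG).** A compact quantum semigroup for which the linear spans of $\Delta(A)(1\otimes A)$ and of $\Delta(A)(A\otimes 1)$ are both dense in $A\otimes A$. These two conditions are Woronowicz's cancellation laws.

**Definition (Haar measure).** A state $h$ on $A$ with $(h\otimes\mathrm{id})\Delta(a)=(\mathrm{id}\otimes h)\Delta(a)=h(a)1$ for all $a\in A$. It is *faithful* if $h(a^*a)=0$ implies $a=0$.

If $S$ is a compact Hausdorff semigroup with continuous multiplication, then $A=C(S)$ with $\Delta(f)(s,t)=f(st)$ in $C(S\times S)=A\otimes A$ is a classical compact quantum semigroup, and every classical one has this form. Take $S=\{0,1\}$ under multiplication. The state $h(f)=f(0)$ is a Haar measure, since $f(0\cdot t)=f(0)$, but it is not faithful. Cancellation fails: at $t=0$ the function $f(st)g(t)$ equals $f(0)g(0)$, which does not depend on $s$. So a Haar measure alone does not give a group. What if it is faithful? Two cases are easy, and they are known (Murphy–Tuset).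

**Proposition 1 (finite case).** A finite compact quantum semigroup with a faithful Haar measure is a CQG.

*Proof.* Since $h$ is faithful, $\langle a,b\rangle=h(a^*b)$ makes $A$ a Hilbert space, and $A\odot A$ is a Hilbert space with inner product $\langle z,z'\rangle=(h\otimes h)(z^*z')$. Let $W(a\otimes b)=\Delta(a)(1\otimes b)$. Then
$$\langle W(a\otimes b),W(a'\otimes b')\rangle=h\big(b^*\,(h\otimes\mathrm{id})(\Delta(a^*a'))\,b'\big)=h(a^*a')\,h(b^*b').\tag{1.1}$$
So $W$ is an isometry of a finite-dimensional Hilbert space, hence onto, and $\Delta(A)(1\otimes A)$ spans $A\otimes A$. The map $a\otimes b\mapsto\Delta(a)(b\otimes1)$ is treated in the same way, with $(\mathrm{id}\otimes h)\Delta=h(\cdot)1$. $\square$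

**Proposition 2 (classical case).** A classical compact quantum semigroup with a faithful Haar measure is a CQG.

*Proof.* Let $A=C(S)$, and let $h$ be integration against $\mu$. Faithfulness says that every nonempty open set has positive measure. Let $T(s,t)=(st,t)$. By invariance $\iint F(st,t)\,d\mu(s)\,d\mu(t)=\iint F\,d\mu\,d\mu$ for $F=f\otimes g$, hence for all $F\in C(S\times S)$. If the compact set $T(S\times S)$ were not all of $S\times S$, some nonzero continuous $F\ge0$ would vanish on it. Then $F\circ T=0$, so $\iint F=0$, which contradicts full support. So $T$ is onto, that is, $St=S$ for every $t$. Likewise $tS=S$ for every $t$.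

Such a semigroup is a group. Fix $t$ and choose $e$ with $et=t$. Any $y$ is $tx$ for some $x$, so $ey=etx=tx=y$, and $e$ is a left identity. By symmetry there is a right identity. The two coincide, and $St=S=tS$ gives inverses. Hence $T$ is injective. The functions $f(st)g(t)$ span a unital $*$-subalgebra of $C(S\times S)$ that separates points because $T$ is injective, so it is dense by Stone–Weierstrass. The other law is symmetric. $\square$

Now drop both assumptions. The question, taken from the paper *Aspects Of Compact Quantum Group Theory*, is whether every compact quantum semigroup with a faithful Haar measure is a CQG. The sensible first approach is Proposition 1. By the computation (1.1), in general $W$ induces an isometry $V$ on $H\otimes H$, where $H$ is the GNS space of $h$. In infinite dimension two things may go wrong: (a) $V$ might not be onto; (b) if $V$ is onto, we learn that the span of $\Delta(A)(1\otimes A)$ is dense for the $L^2$-norm, whereas cancellation asks for density in the C$^*$-norm. We shall see that (a)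 never happens, and that (b) can be fatal.

## 2. $L^2$-density against norm density on the circle

Obstacle (b) suggests how to look for a counterexample: start with a genuine compact group and add a few bounded measurable functions to $C(G)$. Let $C(\mathbb T)\subset A\subset L^\infty(\mathbb T)$ be a C$^*$-algebra such that $\Delta(f)(s,t)=f(st)$ maps $A$ into $A\otimes A$. Then Lebesgue measure is a faithful Haar measure on $A$, and $V$ is unitary. Can $A$ be strictly larger than $C(\mathbb T)$?

No. For $F\in L^\infty(\mathbb T^2)$ put $(MF)(z)=\int F(zs,s^{-1})\,ds$. This is a contraction into $L^\infty(\mathbb T)$, with $M(\Delta f)=f$ and $M(f\otimes g)=f*g$. The convolution of two bounded functions is continuous. Hence $M$ maps the norm closure $L^\infty(\mathbb T)\otimes L^\infty(\mathbb T)$ into $C(\mathbb T)$. If $\Delta(f)\in A\otimes A$, then $f=M(\Delta f)\in C(\mathbb T)$.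

The condition $\Delta(A)\subset A\otimes A$ with the *minimal* tensor product is therefore severe. Section 6 shows that this convolution argument works whenever $h$ is a trace. A counterexample has to be non-tracial, and we need the language of corepresentations.

## 3. Corepresentations, slice formulas, and sandwiched algebras

**Definition (unitary corepresentation).** A unitary $u\in M_k(A)$ with $\Delta(u_{ij})=\sum_pu_{ip}\otimes u_{pj}$. The $u_{ij}$ are its *coefficients*. An *intertwiner* from $u'$ to $u$ is a scalar matrix $X$ with $(X\otimes1)u'=u(X\otimes1)$. If the only self-intertwiners of $u$ are scalars, $u$ is *irreducible*.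

For $A=C(G)$ these are the continuous finite-dimensional unitary representations of $G$. The self-intertwiners of a unitary $u$ form a unital $*$-subalgebra of $M_k$. Cutting by minimal projections of it writes $u$, up to a scalar unitary conjugation, as a direct sum of irreducibles.

The example that we need is $SU_q(2)$, $0<q<1$ (Woronowicz). Its algebra is generated by $\alpha,\gamma$ subject to the relations that make
$$u=\begin{pmatrix}\alpha&-q\gamma^*\\ \gamma&\alpha^*\end{pmatrix}$$
a unitary matrix, and $u$ is a corepresentation. In particular $\alpha^*\alpha+\gamma^*\gamma=1$, $\alpha\alpha^*+q^2\gamma^*\gamma=1$ and $\Delta(\alpha)=\alpha\otimes\alpha-q\gamma^*\otimes\gamma$. Its Haar state satisfies $h((\gamma^*\gamma)^k)=(1-q^2)/(1-q^{2k+2})$. So $h(\gamma^*\gamma)=1/(1+q^2)$, whence $h(\alpha^*\alpha)=q^2/(1+q^2)$ but $h(\alpha\alpha^*)=1/(1+q^2)$: this $h$ is not a trace.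

**Standard facts** (Woronowicz, *Compact quantum groups*; Kustermans–Vaes). Let $\mathcal B$ be a CQG Hopf $*$-algebra, that is, a Hopf $*$-algebra spanned by coefficients of finite-dimensional unitary corepresentations, with Haar state $h$. Let $(\mathcal H,\Lambda,\xi)$ be its GNS construction. Put $B=\overline{\mathcal B}\subset B(\mathcal H)$, the reduced C$^*$-algebra, and $N=B''$. Then $\Delta$ extends to a normal injective unital coassociative $*$-homomorphism $\Delta:N\to N\bar\otimes N$ with $\Delta(B)\subset B\otimes B$. The vector state $h=\langle\xi,\cdot\,\xi\rangle$ is faithful on $N$, and $(h\otimes\mathrm{id})\Delta=(\mathrm{id}\otimes h)\Delta=h(\cdot)1$ on $N$. We write $B=C_r(\mathbb G)$ and $N=L^\infty(\mathbb G)$. For $\mathcal B=\mathrm{Pol}(\mathbb T)$ this gives $B=C(\mathbb T)$ and $N=L^\infty(\mathbb T)$.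

**Slice formulas.** Let $u$ be a finite-dimensional unitary corepresentation. Expanding $\Delta$ and using unitarity,
$$u_{ij}^*\otimes1=\sum_k(1\otimes u_{jk})\Delta(u_{ik}^*),\qquad 1\otimes u_{pq}^*=\sum_k\Delta(u_{kq}^*)(u_{kp}\otimes1),\qquad u_{ij}\otimes1=\sum_k\Delta(u_{ik})(1\otimes u_{jk}^*).\tag{3.1}$$
For instance $\sum_k(1\otimes u_{jk})\Delta(u_{ik}^*)=\sum_pu_{ip}^*\otimes\sum_ku_{jk}u_{pk}^*=u_{ij}^*\otimes1$. The second formula uses $\sum_ku_{kl}^*u_{kp}=\delta_{lp}$, and the third uses $\sum_ku_{pk}u_{jk}^*=\delta_{pj}$. Multiply by $\Delta(a)$ and apply $h$ to one leg. For every $a\in N$, or $a$ in any compact quantum semigroup with a Haar measure that contains the $u_{ij}$, invariance gives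
$$(h\otimes\mathrm{id})\big((u_{ij}^*\otimes1)\Delta(a)\big)=\sum_kh(u_{ik}^*a)\,u_{jk},\tag{3.2}$$
$$(\mathrm{id}\otimes h)\big(\Delta(a)(1\otimes u_{pq}^*)\big)=\sum_kh(au_{kq}^*)\,u_{kp},\tag{3.3}$$
$$(h\otimes\mathrm{id})\big(\Delta(a)(u_{ij}\otimes1)\big)=\sum_kh(au_{ik})\,u_{jk}^*.\tag{3.4}$$
On the left $a$ is arbitrary, but the right-hand sides lie in $\mathcal B$: slicing against $\mathcal B$ smooths. This yields a criterion.

**Lemma 3.** Let $B\subset A\subset N$ be a C$^*$-algebra with $\Delta(A)\subset A\otimes A$. Then $(A,\Delta)$ is a compact quantum semigroup with faithful Haar measure $h|_A$. If $\Delta(A)(1\otimes A)$ **or** $\Delta(A)(A\otimes1)$ has dense linear span in $A\otimes A$, then $A=B$. Hence $(A,\Delta)$ is a CQG if and only if $A=B$.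

*Proof.* The first claim restricts facts about $N$. Let $a,c\in A$ and choose $b_k\in\mathcal B$ with $b_k\xi\to c\xi$. Since $|h(yc)-h(yb_k)|\le\|y\|\,\|(c-b_k)\xi\|$, and the functional $h(\cdot\,(c-b_k))=\langle\xi,\cdot\,(c-b_k)\xi\rangle$ has norm at most $\|(c-b_k)\xi\|$ on $N$,
$$\big\|(\mathrm{id}\otimes h)(\Delta(a)(1\otimes c))-(\mathrm{id}\otimes h)(\Delta(a)(1\otimes b_k))\big\|\le\|a\|\,\|(c-b_k)\xi\|\to0 .$$
As $\mathcal B$ is $*$-closed it is spanned by elements $u_{pq}^*$, so by (3.3) the approximants lie in $\mathcal B$ and the limit lies in $B$. If $\Delta(A)(1\otimes A)$ spans a dense subspace, apply $\mathrm{id}\otimes h$ to elements of the span that approximate $a\otimes1$. This gives $a\in B$, so $A=B$. The other case is the same with (3.4). Conversely $B$ satisfies both laws: the third formula in (3.1) gives $u_{ij}\otimes y=\sum_k\Delta(u_{ik})(1\otimes u_{jk}^*y)$, and the second gives $x\otimes u_{pq}^*=\sum_k\Delta(u_{kq}^*)(u_{kp}x\otimes1)$. $\square$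

So any $A$ *strictly* between $B$ and $N$ with $\Delta(A)\subset A\otimes A$ is a counterexample, and one in which both cancellation laws fail.

## 4. Three theorems

**Theorem 1.** There is a separable compact quantum semigroup $(A,\Delta)$ with a faithful Haar measure that is not a compact quantum group. Both cancellation laws fail.

So the answer to the question is no. The next theorem says that all examples have the form of Lemma 3.

**Theorem 2.** Let $(A,\Delta)$ be a compact quantum semigroup with faithful Haar measure $h$, with GNS construction $(H,\Lambda,\xi)$, $A\subset B(H)$. Let $\mathcal B\subset A$ be the span of the coefficients of all finite-dimensional unitary corepresentations in matrices over $A$, and $B=\overline{\mathcal B}$. Then: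

1. $(B,\Delta|_B)$ is a CQG with faithful Haar state $h|_B$. Write $B=C_r(\mathbb G)$.
2. $\Lambda(\mathcal B)$ is dense in $H$, $B\subset A\subset B''=L^\infty(\mathbb G)$, and $\Delta$ is the restriction of the comultiplication of $L^\infty(\mathbb G)$.
3. $(A,\Delta)$ is a CQG if and only if $A=B$. This holds as soon as one of the two cancellation laws holds.

Conversely, every C$^*$-algebra $C_r(\mathbb G)\subset A\subset L^\infty(\mathbb G)$ with $\Delta(A)\subset A\otimes A$ is a compact quantum semigroup with faithful Haar measure.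

**Theorem 3.** In the situation of Theorem 2, $(A,\Delta)$ is a CQG if

* (i) $h|_B$ is a trace (in particular if $h$ is a trace, e.g. $A$ commutative), or
* (ii) $\mathbb G$ is coamenable, i.e. the counit $\varepsilon$ of $\mathcal B$ extends to a state of $B$, or
* (iii) $\dim A<\infty$.

For $C(G)$ the counit is evaluation at the identity, so classical groups are coamenable. Theorem 3 contains Propositions 1 and 2, and it says that a counterexample must be non-tracial and non-coamenable; by Theorem 1 such counterexamples exist. The proofs come in the order 2, 3, 1, so that by the time we build the counterexample we know where it must live. The proof of Theorem 1 uses only Section 3 and can be read independently.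

## 5. Peter–Weyl theory from a faithful invariant state

In this section we prove Theorem 2. The converse, and item 3 given items 1 and 2, are Lemma 3. The GNS representation is faithful because $h$ is, so $A\subset B(H)$ makes sense, and $\Lambda$ is injective.

**Step 1. Turn $\Delta$ into an action on $H$.** The purpose is to have the "right translations" of vectors available.

Let $H\otimes A$ be the Hilbert $A$-module that completes $H\odot A$ for $\langle\eta\otimes a,\eta'\otimes a'\rangle=\langle\eta,\eta'\rangle a^*a'$. (For $A=C(S)$ it is $C(S,H)$.) For $z,z'\in A\odot A$ we have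
$$\langle(\Lambda\otimes\mathrm{id})z,(\Lambda\otimes\mathrm{id})z'\rangle=(h\otimes\mathrm{id})(z^*z'),$$
so $\Lambda\otimes\mathrm{id}$ extends to $A\otimes A\to H\otimes A$ with the same formula. With $z=\Delta(a)$, $z'=\Delta(a')$, invariance gives $h(a^*a')1$. Hence $\Lambda(a)\mapsto(\Lambda\otimes\mathrm{id})\Delta(a)$ extends to a linear map $\delta:H\to H\otimes A$ with
$$\langle\delta(\eta),\delta(\eta')\rangle=\langle\eta,\eta'\rangle1.\tag{5.1}$$
The maps $\delta\otimes\mathrm{id}:\eta\otimes a\mapsto\delta(\eta)\otimes a$ and $\mathrm{id}\otimes\Delta:\eta\otimes a\mapsto\eta\otimes\Delta(a)$ from $H\otimes A$ to $H\otimes A\otimes A$ satisfy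
$$\langle(\delta\otimes\mathrm{id})w,(\delta\otimes\mathrm{id})w'\rangle=1\otimes\langle w,w'\rangle,\qquad\langle(\mathrm{id}\otimes\Delta)w,(\mathrm{id}\otimes\Delta)w'\rangle=\Delta(\langle w,w'\rangle).\tag{5.2}$$
This is immediate on elementary tensors, and it gives boundedness. Moreover
$$(\mathrm{id}\otimes\Delta)\delta=(\delta\otimes\mathrm{id})\delta,\tag{5.3}$$
because on $\Lambda(a)$ the two sides are $(\Lambda\otimes\mathrm{id}\otimes\mathrm{id})$ of $(\mathrm{id}\otimes\Delta)\Delta(a)$ and of $(\Delta\otimes\mathrm{id})\Delta(a)$.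

For $A=C(G)$ with $G$ a compact group, $\delta(\eta)(t)=\eta_t$ with $\eta_t(s)=\eta(st)$.

**Step 2. Produce compact operators that commute with the action.** The purpose is to obtain finite-dimensional invariant subspaces as eigenspaces. In the classical case we average rank-one operators, $S_\eta\zeta=\int\eta_t\langle\eta_t,\zeta\rangle\,dt$.

Let $\mathrm{id}\otimes h:H\otimes A\to H$ be the contraction $\zeta\otimes a\mapsto h(a)\zeta$; it satisfies $\langle\zeta',(\mathrm{id}\otimes h)w\rangle=h(\langle\zeta'\otimes1,w\rangle)$. For $\eta\in H$ define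
$$S_\eta\zeta=(\mathrm{id}\otimes h)\big(\delta(\eta)\,\langle\delta(\eta),\zeta\otimes1\rangle\big),\qquad\zeta\in H .$$

*Compactness.* Replace $\delta(\eta)$ by $w=\sum_i\zeta_i\otimes a_i\in H\odot A$. The result is the finite-rank operator $\zeta\mapsto\sum_{i,j}h(a_ia_j^*)\langle\zeta_j,\zeta\rangle\zeta_i$, and its distance to $S_\eta$ is at most $(\|w\|+\|\delta(\eta)\|)\|w-\delta(\eta)\|$. So $S_\eta$ is a norm limit of finite-rank operators.

*Positivity and nontriviality.* With $x=\langle\zeta\otimes1,\delta(\eta)\rangle$ we get $\langle\zeta,S_\eta\zeta\rangle=h(xx^*)\ge0$. By faithfulness this is $0$ only if $x=0$. So if $S_\eta=0$, then $\langle\zeta\otimes1,\delta(\eta)\rangle=0$ for all $\zeta$, hence $\delta(\eta)=0$, and $\eta=0$ by (5.1).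

*Commutation:* $\delta(S_\eta\zeta)=(S_\eta\otimes1)\delta(\zeta)$. Put $c=\langle\delta(\eta),\zeta\otimes1\rangle$. On elementary tensors, $\delta((\mathrm{id}\otimes h)w)=(\mathrm{id}\otimes\mathrm{id}\otimes h)((\delta\otimes\mathrm{id})w)$, so
$$\delta(S_\eta\zeta)=(\mathrm{id}\otimes\mathrm{id}\otimes h)\big[(\delta\otimes\mathrm{id})(\delta(\eta))\,(1\otimes c)\big].$$
By (5.2) and (5.3),
$$1\otimes c=\langle(\delta\otimes\mathrm{id})\delta(\eta),(\delta\otimes\mathrm{id})(\zeta\otimes1)\rangle=\langle(\mathrm{id}\otimes\Delta)\delta(\eta),\delta(\zeta)\otimes1\rangle .$$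
So $\delta(S_\eta\zeta)=Z(\delta(\zeta))$, where
$$Z(w)=(\mathrm{id}\otimes\mathrm{id}\otimes h)\big[(\mathrm{id}\otimes\Delta)(\delta(\eta))\,\langle(\mathrm{id}\otimes\Delta)\delta(\eta),w\otimes1\rangle\big]$$
is linear and continuous in $w\in H\otimes A$. For $w=\zeta'\otimes a$ we have $w\otimes1=\big((\mathrm{id}\otimes\Delta)(\zeta'\otimes1)\big)(a\otimes1)$, so by (5.2) the bracket equals
$$(\mathrm{id}\otimes\Delta)\big(\delta(\eta)\langle\delta(\eta),\zeta'\otimes1\rangle\big)\,(a\otimes1).$$
Since $(\mathrm{id}\otimes h)\Delta=h(\cdot)1$, slicing gives $(S_\eta\zeta'\otimes1)a=(S_\eta\otimes1)w$. By linearity and continuity $Z=S_\eta\otimes1$.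

Call a finite-dimensional $K\subset H$ *invariant* if $\delta(K)\subset K\otimes A$. *Eigenspaces of $S_\eta$ for eigenvalues $\lambda\ne0$ are invariant.* They are finite-dimensional by compactness. If $S_\eta\zeta=\lambda\zeta$ and $S_\eta e=\mu e$, then
$$\lambda\langle e\otimes1,\delta(\zeta)\rangle=\langle e\otimes1,(S_\eta\otimes1)\delta(\zeta)\rangle=\mu\langle e\otimes1,\delta(\zeta)\rangle,$$
so $\langle e\otimes1,\delta(\zeta)\rangle=0$ when $\mu\ne\lambda$. Let $(e_i)$ be an orthonormal basis of the $\lambda$-eigenspace. Then $\delta(\zeta)-\sum_ie_i\otimes\langle e_i\otimes1,\delta(\zeta)\rangle$ is orthogonal to $e\otimes1$ for every eigenvector $e$. Eigenvectors are total in $H$, so this element is $0$.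

**Step 3. Isometric corepresentations are unitary.** Invariant subspaces will give matrices with $u^*u=1$; we need $uu^*=1$ too. In a semigroup there is no antipode to help, and faithfulness of $h$ takes its place.

*If $u\in M_k(A)$ satisfies $u^*u=1$ and $\Delta(u_{ij})=\sum_pu_{ip}\otimes u_{pj}$, then $u$ is unitary.* Let $X=(\mathrm{id}\otimes h)(uu^*)\in M_k$, so $X\ge0$. In leg notation $(\mathrm{id}\otimes\Delta)(uu^*)=u_{12}u_{13}u_{13}^*u_{12}^*$. Applying $\mathrm{id}\otimes\mathrm{id}\otimes h$ and using invariance on the left, $X\otimes1=u(X\otimes1)u^*$. Multiplying by $u$ on the right, $uX=Xu$. Let $q$ be the projection onto $\ker X$. It is a polynomial in $X$, so $qu=uq$. Now $0=qXq=(\mathrm{id}\otimes h)\big((u^*q)^*(u^*q)\big)$, and $h$ is faithful, so $u^*q=0$. Hence $qu=0$, $uq=0$, and $q=u^*uq=0$. So $X$ is invertible, and $X=uXu^*=Xuu^*$ gives $uu^*=1$.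

Let $K$ be invariant, with orthonormal basis $(e_i)$ and $\delta(e_j)=\sum_ie_i\otimes u_{ij}$. Then (5.1) says $u^*u=1$, and (5.3) says $\Delta(u_{ij})=\sum_pu_{ip}\otimes u_{pj}$. So $u$ is unitary, its entries lie in $\mathcal B$, and from $uu^*=1$
$$e_i\otimes1=\sum_j\delta(e_j)u_{ij}^*.\tag{5.4}$$

**Step 4. Completeness.** We show that the finite-dimensional invariant subspaces span a dense subspace of $H$.

Let $H_f$ be their closed span, and let $\eta\perp H_f$. By Step 2 the range of $S_\eta$ lies in $H_f$. For $e_i$ as in (5.4),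
$$\langle e_i\otimes1,\delta(\eta)\rangle=\sum_ju_{ij}\langle\delta(e_j),\delta(\eta)\rangle=\sum_ju_{ij}\langle e_j,\eta\rangle=0,$$
so $S_\eta e_i=0$. Thus $S_\eta$ vanishes on $H_f$ and has range in $H_f$, so $S_\eta^2=0$. Being self-adjoint, $S_\eta=0$, and $\eta=0$ by Step 2.

**Step 5. $(B,\Delta)$ is a CQG.** This is item 1.

Direct sums show that $\mathcal B$ is a linear space, and tensor products $u_{13}v_{23}$, with coefficients $u_{ij}v_{kl}$, show that it is a unital algebra. To see that it is $*$-closed, let $u$ be a unitary corepresentation, $w=(u_{ij}^*)_{ij}$ and $Y=(\mathrm{id}\otimes h)(w^*w)\ge0$. The matrix $w$ satisfies the corepresentation identity, so $(\mathrm{id}\otimes\Delta)(w^*w)=w_{13}^*w_{12}^*w_{12}w_{13}$. Applying $h$ to the second leg gives $w^*(Y\otimes1)w=Y\otimes1$. If $Yz=0$, then $h((wz)^*(wz))=0$, so $\sum_jz_ju_{ij}^*=0$ for all $i$. Multiplying by $u_{ij'}$ on the right and summing over $i$ gives $z_{j'}=0$. So $Y$ is invertible, and $Y^{1/2}wY^{-1/2}$ satisfies the corepresentation identity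 and is isometric: $Y^{-1/2}w^*YwY^{-1/2}=1$. By Step 3 it is unitary, so its coefficients lie in $\mathcal B$, and hence so do the $u_{ij}^*$.

Clearly $\Delta(B)\subset B\otimes B$. The formulas (3.1), used as at the end of the proof of Lemma 3, give both cancellation laws for $B$. Restriction of $h$ keeps it faithful and invariant. So $(B,\Delta|_B)$ is a CQG whose Hopf $*$-algebra of coefficients is $\mathcal B$.

**Step 6. $\Lambda(\mathcal B)$ is dense in $H$.** So the GNS space of $h|_{\mathcal B}$ is all of $H$, and $B\subset B(H)$ is the reduced algebra.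

By (5.4), $e_i=\sum_j(\mathrm{id}\otimes h)(\delta(e_j)u_{ij}^*)$. For $\eta=\Lambda(a)$ and $b\in\mathcal B$,
$$(\mathrm{id}\otimes h)(\delta(\eta)b)=\Lambda\big((\mathrm{id}\otimes h)(\Delta(a)(1\otimes b))\big)\in\Lambda(\mathcal B)$$
by (3.3), because $\mathcal B$ is spanned by elements $u_{pq}^*$. By continuity $(\mathrm{id}\otimes h)(\delta(\eta)b)\in\overline{\Lambda(\mathcal B)}$ for all $\eta\in H$, so all $e_i$ lie there. By Step 4, $\overline{\Lambda(\mathcal B)}=H$.

**Step 7. $h$ is faithful on $A''$.** The purpose is to compare $A$ with $B''$ by modular theory, for which $\xi$ must be separating. We find out how $h$ fails to be a trace when one argument is in $\mathcal B$ and the other is *anywhere in $A$*.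

Let $u$ be an irreducible unitary corepresentation of dimension $r$ and $X\in M_r$. Put $X'=(\mathrm{id}\otimes h)(u^*(X\otimes1)u)$. Applying $h$ to the second leg of $u_{13}^*u_{12}^*(X\otimes1\otimes 1)u_{12}u_{13}$ gives $u^*(X'\otimes1)u=X'\otimes1$, so $X'$ is a self-intertwiner, hence scalar. Likewise $X''=(\mathrm{id}\otimes h)(u(X\otimes1)u^*)$ satisfies $u(X''\otimes1)u^*=X''\otimes1$ and is scalar. Taking matrix units for $X$,
$$h(u_{ij}^*u_{kp})=\delta_{jp}F_{ik},\qquad h(u_{jk}u_{pq}^*)=\delta_{jp}G_{kq}.\tag{5.5}$$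
$F$ is positive definite: $\sum\bar c_iF_{ik}c_k=h(x_p^*x_p)$ for $x_p=\sum_kc_ku_{kp}$ and every $p$. If this is $0$, then all $x_p=0$, and $\sum_px_pu_{k'p}^*=c_{k'}$ shows $c=0$. Similarly $\sum c_kG_{kq}\bar c_q=h(y_jy_j^*)$ for $y_j=\sum_kc_ku_{jk}$, and $\sum_ju_{jk'}^*y_j=c_{k'}$.

For $a\in A$ evaluate $(h\otimes h)\big((u_{ij}^*\otimes1)\Delta(a)(1\otimes u_{jq}^*)\big)$ in two ways. By (3.2) it is $\sum_kh(u_{ik}^*a)h(u_{jk}u_{jq}^*)$, and by (3.3) it is $\sum_kh(u_{ij}^*u_{kj})h(au_{kq}^*)$. So
$$\sum_kh(u_{ik}^*a)\,G_{kq}=\sum_kF_{ik}\,h(au_{kq}^*).\tag{5.6}$$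
Inverting $F$,
$$h(ab)=h(\sigma(b)a)\quad(a\in A,\ b\in\mathcal B),\qquad\sigma(u_{kq}^*)=\sum_{i,j}(F^{-1})_{ki}\,G_{jq}\,u_{ij}^*.\tag{5.7}$$
Here $\sigma$ is well defined and linear on $\mathcal B$, because by faithfulness $\sigma(b)$ is determined by $a\mapsto h(\sigma(b)a)$. By (5.5) the $u_{kq}$ are linearly independent, so $\mathrm{span}\{u_{kq}^*\}\cong M_r$ via the coefficient matrix $c$. There $\sigma$ acts by $c\mapsto(F^{-1})^{\mathsf T}c\,G^{\mathsf T}$, a tensor product of two positive definite matrices. Since $\mathcal B$ is spanned by coefficients of irreducibles and is $*$-closed, $\mathcal B$ is spanned by eigenvectors of $\sigma$ with positive eigenvalues.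

*Right multiplications by $\mathcal B$ are bounded on $\Lambda(A)$.* Choose a basis with $F=\mathrm{diag}(F_k)$, and let $0\le x\in A$. By (5.6) with $i=k$ and $a=u_{kq}x$, we get $F_kh(u_{kq}xu_{kq}^*)=\sum_jG_{jq}h(u_{kj}^*u_{kq}x)$. Sum over $k$:
$$\sum_kF_k\,h(u_{kq}xu_{kq}^*)=\sum_jG_{jq}\,h\Big(\sum_ku_{kj}^*u_{kq}\,x\Big)=G_{qq}\,h(x).$$
With $x=a^*a$ this gives $\|\Lambda(au_{kq}^*)\|^2\le F_k^{-1}G_{qq}\|\Lambda(a)\|^2$. Hence for each $b\in\mathcal B$ the map $\Lambda(a)\mapsto\Lambda(ab)$ extends to a bounded operator $\rho(b)$. It commutes with left multiplications, so $\rho(b)\in A'$, and $\rho(b)\xi=\Lambda(b)$. By Step 6, $\xi$ is cyclic for $A'$, i.e. separating for $M:=A''$. So $h=\langle\xi,\cdot\,\xi\rangle$ is faithful on $M$.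

**Step 8. $A\subset B''$, and $\Delta$ is the comultiplication of $L^\infty(\mathbb G)$.** This finishes item 2. We show that $N=B''$ is invariant under the modular group of $M$ and apply Takesaki's theorem.

Let $\nabla,J$ be the modular objects of $(M,\xi)$, so $J\nabla^{1/2}a\xi=a^*\xi$ for $a\in M$. By normality (5.7) holds for $a\in M$. Let $\sigma(b)=\lambda b$ with $\lambda>0$. For $a\in M$,
$$\langle a^*\xi,b\xi\rangle=h(ab)=\lambda h(ba)=\lambda\langle b^*\xi,a\xi\rangle=\lambda\langle J\nabla^{1/2}b\xi,J\nabla^{1/2}a^*\xi\rangle=\lambda\langle\nabla^{1/2}a^*\xi,\nabla^{1/2}b\xi\rangle .$$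
Since $M\xi$ is a core of $\nabla^{1/2}$, the identity $\langle\zeta,b\xi\rangle=\lambda\langle\nabla^{1/2}\zeta,\nabla^{1/2}b\xi\rangle$ holds for all $\zeta$ in the domain of $\nabla^{1/2}$. So $b\xi$ is in the domain of $\nabla$ and $\nabla b\xi=\lambda^{-1}b\xi$. Hence $\sigma^h_t(b)\xi=\nabla^{it}b\xi=\lambda^{-it}b\xi$, and $\sigma_t^h(b)=\lambda^{-it}b$ because $\xi$ is separating. Such $b$ span $\mathcal B$, so $N$ is globally invariant under $\sigma^h$. By Takesaki's theorem there is an $h$-preserving normal conditional expectation $E:M\to N$. For $a\in M$ and $x\in N$,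
$$\langle x\xi,E(a)\xi\rangle=h(E(x^*a))=h(x^*a)=\langle x\xi,a\xi\rangle,$$
and $N\xi$ is dense in $H$ by Step 6. So $E(a)\xi=a\xi$ and $E(a)=a$. Thus $M=N$, and $A\subset N$.

Finally let $V(\Lambda(a)\otimes\Lambda(b))=(\Lambda\otimes\Lambda)(\Delta(a)(1\otimes b))$ for $a,b\in A$. By the computation (1.1) $V$ is isometric. Its range is closed and contains $\Lambda(\mathcal B)\odot\Lambda(\mathcal B)$, since $\Delta(\mathcal B)(1\otimes\mathcal B)$ spans $\mathcal B\odot\mathcal B$ by (3.1). So $V$ is unitary: possibility (a) of Section 1 never occurs. From $V(a\otimes1)=\Delta(a)V$ we get $\Delta(a)=V(a\otimes1)V^*$ for $a\in A$. The map $x\mapsto V(x\otimes1)V^*$ is normal on $N$ and agrees with $\Delta$ on $\mathcal B$, so it is the comultiplication of $L^\infty(\mathbb G)$. $\blacksquare$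

## 6. Counits and convolution: when nothing can be added to $C_r(\mathbb G)$

We prove Theorem 3. By Theorem 2 we have $B\subset A\subset N=B''$ and must show $A=B$.

**Case (iii).** If $\dim A<\infty$, then $B''=B$, so $A\subset B$.

**Case (ii).** The counit is used to recover $a$ from $\Delta(a)$ by slicing with a state, and slices land in $B$.

Extend $\varepsilon$ to a state $\omega$ on $A$. Let $a\in A$ and $a'=(\mathrm{id}\otimes\omega)\Delta(a)\in A$. Apply $\omega$ to (3.2) and use $\omega(u_{jk})=\varepsilon(u_{jk})=\delta_{jk}$: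
$$h(u_{ij}^*a')=\sum_kh(u_{ik}^*a)\,\omega(u_{jk})=h(u_{ij}^*a)$$
for all $u$. Since $\Lambda(\mathcal B)$ is dense, $\Lambda(a')=\Lambda(a)$, so $a'=a$.

Next, $a'\in B$. The functionals $h(\cdot\,b)$, $b\in\mathcal B$, are norm dense in $N_*$: if $x\in N$ and $h(xb)=\langle x^*\xi,b\xi\rangle=0$ for all $b$, then $x^*\xi=0$ and $x=0$. By (3.3), $(\mathrm{id}\otimes h(\cdot\,b))\Delta(a)\in\mathcal B$, so $(\mathrm{id}\otimes\psi)\Delta(a)\in B$ for all $\psi\in N_*$. The state $\omega$ on $A\subset B(H)$ is a weak$^*$ limit of a net $\psi_i$ of convex combinations of vector states. For $z\in A\otimes A$ we have $(\mathrm{id}\otimes\psi_i)(z)\to(\mathrm{id}\otimes\omega)(z)$ in norm: this is clear on $A\odot A$ and extends because the net is bounded. Here it matters that $\Delta(a)\in A\otimes A$. With $z=\Delta(a)$ we get $a=a'\in B$.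

**Case (i).** This is the convolution argument of Section 2, with $M$ replaced by a conditional expectation.

*Orthogonality.* By normality $h$ is a trace on $N\supset A$, so $\sigma=\mathrm{id}$ in (5.7). Hence $(F^{-1})_{ki}G_{jq}=\delta_{ki}\delta_{jq}$, so $F=G$ is a scalar, which is $1/d$ with $d=\dim u$ because $\sum_ih(u_{ij}^*u_{ij})=1$. For inequivalent irreducibles $u^\alpha,u^\beta$ the matrix $(\mathrm{id}\otimes h)(u^{\alpha*}(X\otimes1)u^\beta)$ is an intertwiner from $u^\beta$ to $u^\alpha$, hence $0$. So for a complete family $(u^\alpha)$ of inequivalent irreducible unitary corepresentations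
$$h(u_{ij}^{\alpha*}u_{kl}^\beta)=\delta_{\alpha\beta}\delta_{ik}\delta_{jl}/d_\alpha.\tag{6.1}$$

*The expectation.* The state $h\otimes h$ is a faithful normal trace on $N\bar\otimes N$, and $\Delta(N)$ is a von Neumann subalgebra, so there is an $(h\otimes h)$-preserving normal conditional expectation $E:N\bar\otimes N\to\Delta(N)$. The element $E(y)=\Delta(z)$ is determined by $h(w^*z)=(h\otimes h)(\Delta(w)^*y)$ for $w\in\mathcal B$, as $(h\otimes h)\Delta=h$. For $w=u^\gamma_{pq}$ and $y=u^\alpha_{ij}\otimes u^\beta_{kl}$, (6.1) gives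
$$\sum_th(u^{\gamma*}_{pt}u^\alpha_{ij})\,h(u^{\gamma*}_{tq}u^\beta_{kl})=\delta_{\gamma\alpha}\delta_{\alpha\beta}\,\delta_{pi}\,\delta_{jk}\,\delta_{ql}\,d_\alpha^{-2}=h\big(u^{\gamma*}_{pq}\,\delta_{\alpha\beta}\delta_{jk}d_\alpha^{-1}u^\alpha_{il}\big).$$
Hence
$$E(u_{ij}^\alpha\otimes u_{kl}^\beta)=\delta_{\alpha\beta}\,\delta_{jk}\,d_\alpha^{-1}\,\Delta(u^\alpha_{il}).\tag{6.2}$$
For $\mathbb T$ this reads $E(z^n\otimes z^m)=\delta_{nm}\Delta(z^n)$, that is, $E(x\otimes y)=\Delta(x*y)$.

*The estimate.* For $x=\sum c^\alpha_{ij}u^\alpha_{ij}\in\mathcal B$ put $x^\flat=\sum c^\alpha_{ij}(u^\alpha_{ji})^*$ and $\|x\|_2=h(x^*x)^{1/2}$. By (6.1), $(h((u^\alpha_{ji})^*\,\cdot)\otimes\mathrm{id})\Delta(u^\beta_{kl})=\sum_th(u^{\alpha*}_{ji}u^\beta_{kt})u^\beta_{tl}=\delta_{\alpha\beta}\delta_{jk}d_\alpha^{-1}u^\alpha_{il}$. Comparing with (6.2),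
$$E(x\otimes y)=\Delta\big((h(x^\flat\,\cdot)\otimes\mathrm{id})\Delta(y)\big)\qquad(x,y\in\mathcal B).$$
Now $|h(x^\flat y)|=|\langle(x^\flat)^*\xi,y\xi\rangle|\le\|(x^\flat)^*\xi\|\,\|y\|$, and $(x^\flat)^*=\sum\overline{c^\alpha_{ij}}\,u^\alpha_{ji}$ has $\|(x^\flat)^*\xi\|^2=\sum|c_{ij}^\alpha|^2/d_\alpha=\|x\|_2^2$. So
$$\|E(x\otimes y)\|\le\|x\|_2\,\|y\|.\tag{6.3}$$

*Extension to $N$.* Let $x\in\mathcal B$, $y\in N$. By Kaplansky density there is a net $y_i\in\mathcal B$, $\|y_i\|\le\|y\|$, with $y_i\to y$ strongly. Then $E(x\otimes y_i)\to E(x\otimes y)$ $\sigma$-weakly by normality of $E$, and (6.3) passes to the limit by lower semicontinuity of the norm. For $x\in N$ take a bounded net $x_i\in\mathcal B$ with $x_i\to x$ strongly. Then $\|x_i\|_2\to\|x\|_2$, and (6.3) passes to the limit again. So (6.3) holds for all $x,y\in N$.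

*Conclusion.* For fixed $x\in\mathcal B$, (6.2) shows that $y\mapsto E(x\otimes y)$ maps $\mathcal B$ into a finite-dimensional subspace of $\Delta(\mathcal B)$. The map is normal, and a finite-dimensional subspace is $\sigma$-weakly closed, so it maps $N$ into that subspace. For $x,y\in N$ choose $x_i\in\mathcal B$ with $\|x-x_i\|_2\to0$. By (6.3), $E(x_i\otimes y)\to E(x\otimes y)$ in norm, so $E(x\otimes y)\in\Delta(B)$. By norm continuity $E(N\otimes N)\subset\Delta(B)$, with the minimal tensor product. For $a\in A$ we have $\Delta(a)\in A\otimes A\subset N\otimes N$, so $\Delta(a)=E(\Delta(a))\in\Delta(B)$, and $a\in B$ because $\Delta$ is injective. $\blacksquare$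

## 7. Nearly group-like elements in a free product

We turn to Theorem 1. We want $X\in N\setminus B$ with $\Delta(X)$ under control. The plan is to sum infinitely many $P_n\in\mathcal B$ that are almost orthogonal, have norm close to $1$ (so that the sum converges strongly but not in norm), and are almost group-like, $\Delta(P_n)\approx P_n\otimes P_n$.

**Step 1. The building blocks.** Let $r_n\ge1$ be integers, $n\ge1$, to be fixed in Section 9, and put
$$q_n=2^{-n-5}r_n^{-7}.$$

* $G_0=SU(2)$, the classical group, with $\mathcal B_0=\mathrm{Pol}(SU(2))$. Let $v^{(n)}$ be its irreducible unitary representation of dimension $r_n$; Schur orthogonality is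
$$h_0(v_{kl}^{(n)*}v_{ij}^{(n)})=\delta_{ik}\delta_{jl}/r_n.\tag{7.1}$$
* For $n\ge1$, $G_n=SU_{q_n}(2)$ with generators $\alpha,\gamma$, and $P_n=\alpha^*\alpha=1-\gamma^*\gamma$, so $0\le P_n\le1$.

With $q=q_n$ the formula for $h((\gamma^*\gamma)^k)$ gives
$$h(P_n)=\frac{q^2}{1+q^2},\qquad h(P_n^2)=1-\frac2{1+q^2}+\frac1{1+q^2+q^4}=\frac{q^2(1+q^4)}{(1+q^2)(1+q^2+q^4)}.$$
As $P_n^2\le\|P_n\|P_n$, we have $\|P_n\|\ge h(P_n^2)/h(P_n)=\frac{1+q^4}{1+q^2+q^4}$. Also $\Delta(\alpha)=\alpha\otimes\alpha+e$ with $\|e\|\le q$, so $\Delta(P_n)-P_n\otimes P_n=(\alpha\otimes\alpha)^*e+e^*(\alpha\otimes\alpha)+e^*e$. Altogether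
$$h(P_n^2)\le h(P_n)\le q_n^2,\qquad\|P_n\|\ge1-q_n^2,\qquad\|\Delta(P_n)-P_n\otimes P_n\|\le2q_n+q_n^2\le3q_n.\tag{7.2}$$
So $P_n$ has norm almost $1$, is almost group-like, and is almost invisible to the Haar state.

**Step 2. The free product.** This is where the $P_n$ become almost orthogonal. Let $\mathcal B=*_{n\ge0}\mathcal B_n$ be the unital free product of the Hopf $*$-algebras, where $\mathcal B_n=\mathrm{Pol}(G_n)$. It is a Hopf $*$-algebra, and since products of coefficients are coefficients of tensor products, it is spanned by coefficients of finite-dimensional unitary corepresentations. Let $H_i=L^2(G_i)=\mathbb C\xi\oplus H_i^\circ$, and let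
$$\mathcal H=\mathbb C\xi\oplus\bigoplus_{i_1\ne i_2\ne\cdots\ne i_k}H_{i_1}^\circ\otimes\cdots\otimes H_{i_k}^\circ$$
be Voiculescu's free product Hilbert space. For example, if $a_1\in\mathcal B_1$, $a_2\in\mathcal B_2$ are in the kernels of $h_1,h_2$, then $a_1a_2\xi=a_1\xi\otimes a_2\xi\in H_1^\circ\otimes H_2^\circ$. For each $i$ we have $\mathcal H=H_i\otimes\mathcal H(i)$, where $\mathcal H(i)$ is spanned by $\xi$ and the words that do not begin with a letter from $H_i^\circ$, and $a\in\mathcal B_i$ acts as $a\otimes1$.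

The vector state $h$ of $\xi$ is the Haar state of $\mathcal B$ (Wang, *Free products of compact quantum groups*, 1995). Indeed $\mathcal B$ is spanned by $1$ and reduced words $a_1\cdots a_k$ in coefficients of nontrivial irreducibles of the factors, neighboring letters from different factors. Both legs of $\Delta(a_1\cdots a_k)$ consist of such words, and $h$ vanishes on them since $a_1\cdots a_k\xi=a_1\xi\otimes\cdots\otimes a_k\xi\perp\xi$. So $(h\otimes\mathrm{id})\Delta$ and $(\mathrm{id}\otimes h)\Delta$ vanish there, as does $h$. As $\xi$ is cyclic, $\mathcal H$ is the GNS space. Let $B\subset N\subset B(\mathcal H)$ be as in Section 3.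

**Step 3. Localization on first letters.** For $n\ge1$ let $E_n$ be the projection onto the words beginning with a letter from $H_n^\circ$. The $E_n$ are mutually orthogonal, and orthogonal to $H_0\subset\mathcal H$.

If $a\in\mathcal B_i$, $i\ge0$, and $m,n\ge1$ are both different from $i$, then
$$E_maE_n=\delta_{nm}\,h(a)E_n.\tag{7.3}$$
Indeed for $\eta\in E_n\mathcal H\subset\mathcal H(i)$ we have $a\eta=a\xi\otimes\eta=h(a)\eta+(\text{an element of }H_i^\circ\otimes\mathcal H(i))$, and the last space is orthogonal to $E_m\mathcal H$.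

If $a$ is in the algebra $\mathcal B_{\le m}$ generated by $\mathcal B_0,\dots,\mathcal B_m$ and $n>m$, then
$$E_naE_n=h(a)E_n,\tag{7.4}$$
since $a-h(a)1$ is a sum of reduced words in these factors, and such a word maps $E_n\mathcal H$ into words beginning with a letter of index at most $m$.

Let $K_n=E_nP_nE_n$. Then
$$\|P_n-K_n\|\le2q_n,\qquad\|K_n\|\ge1-3q_n.\tag{7.5}$$
In $\mathcal H=H_n\otimes\mathcal H(n)$ the projection $1-E_n$ has range $\mathbb C\xi\otimes\mathcal H(n)$, and $P_n$ acts on the first factor. So $\|P_n(1-E_n)\|=\|P_n\xi\|=h(P_n^2)^{1/2}\le q_n$. Since $P_n-K_n=P_n(1-E_n)+(1-E_n)P_nE_n$, the first bound follows, and then $\|K_n\|\ge1-q_n^2-2q_n\ge1-3q_n$.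

## 8. The diagonal of $\ell^\infty\otimes\ell^\infty$: why $\sum_nP_n$ is not enough

The first thing to try is $X'=\sum_{n\ge1}P_n$. The sum converges strongly, because $\sum K_n$ is an orthogonal sum of contractions and $\sum\|P_n-K_n\|<\infty$. So $X'\in N$. Also $\Delta(X')=\sum\Delta(P_n)$ by normality, and (7.2) gives
$$\Delta(X')=\sum_nP_n\otimes P_n+T,\qquad T=\sum_n\big(\Delta(P_n)-P_n\otimes P_n\big)\in B\otimes B,$$
where the series for $T$ converges in norm, and the other one converges strongly, since $\sum K_n\otimes K_n$ is an orthogonal sum and $\|P_n\otimes P_n-K_n\otimes K_n\|\le4q_n$. Is $\sum_nP_n\otimes P_n$ in a *minimal* tensor product? It is the image of a diagonal, and there the trouble sits.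

**Lemma 4.** The matrix $\delta=(\delta_{nm})\in\ell^\infty(\mathbb N\times\mathbb N)$ has distance at least $\frac12$ from $\ell^\infty\otimes\ell^\infty$.

*Proof.* It suffices to consider $z=\sum_{i\le l}a_i\otimes b_i$. Its rows form a bounded set in the finite-dimensional space $\mathrm{span}\{b_i\}$. So for every $\epsilon>0$ two rows with different indices are within $\epsilon$ in sup norm, while the corresponding rows of $\delta$ have distance $1$. Hence $1\le2\|z-\delta\|_\infty+\epsilon$. $\square$

**Proposition 5.** $\Delta(X')\notin N\otimes N$. So no C$^*$-algebra $A$ with $B\subset A\subset N$ and $\Delta(A)\subset A\otimes A$ contains $X'$.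

*Proof.* By (7.5) and $K_n\ge0$ choose unit vectors $\eta_n\in E_n\mathcal H$ with $\langle\eta_n,K_n\eta_n\rangle\ge1-4q_n$, and put $\omega_n=\langle\eta_n,\cdot\,\eta_n\rangle$. For $y\in N\otimes N$ the matrix $((\omega_n\otimes\omega_m)(y))_{n,m}$ lies in $\ell^\infty\otimes\ell^\infty$: this is clear for $y\in N\odot N$, and the sup norm of the matrix is at most $\|y\|$. If $\Delta(X')\in N\otimes N$, then $\Delta(X')-T\in N\otimes N$, so the matrix $D_{nm}=\sum_k\omega_n(P_k)\omega_m(P_k)$ lies in $\ell^\infty\otimes\ell^\infty$. Now $1-4q_n\le\omega_n(P_n)\le1$, and by (7.3) $0\le\omega_n(P_k)=h(P_k)\le q_k^2$ for $k\ne n$. As $q_k\le2^{-k-5}$,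
$$\tfrac78\le(1-4q_n)^2\le D_{nn}\le1+\sum_kq_k^4\le\tfrac98,\qquad0\le D_{nm}\le q_n^2+q_m^2+\sum_kq_k^4\le\tfrac18\quad(n\ne m).$$
So $\|D-\delta\|_\infty\le\frac18$, contrary to Lemma 4. $\square$

This is the exact obstruction. The comultiplication wants a diagonal in $\mathcal M\otimes\mathcal M$, and for $\mathcal M=\ell^\infty$ the diagonal is not there. The way out is to let $\mathcal M$ be a product of *matrix* algebras. There another kind of diagonal, $(\delta_{nm}\Omega_n)$ with $\Omega_n$ a rank-one projection, can belong to the minimal tensor product.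

## 9. A matrix diagonal from property (T)

For a finite group, the average of all group elements acts in every unitary representation as the projection onto the invariant vectors. Property (T) provides, for an infinite group, finitely supported elements that do this *approximately and uniformly in all representations*.

**Definition (property (T)).** A finitely generated group $\Gamma$ with a finite generating set $S$ has property (T) if there is $\kappa>0$ such that in every unitary representation $\rho$ without nonzero invariant vectors each unit vector $\zeta$ satisfies $\max_{g\in S}\|\rho(g)\zeta-\zeta\|\ge\kappa$.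

A finite group $\Gamma$ with $S=\Gamma$ has it: if all $\|\rho(g)\zeta-\zeta\|<1$, the average of the $\rho(g)\zeta$ is an invariant vector at distance less than $1$ from $\zeta$, hence nonzero. So $\kappa=1$ works. The classical infinite example is $\Gamma=SL_3(\mathbb Z)$, which we fix from now on, with $S=S^{-1}\ni e$.

**Step 1. Approximating the invariant projection.** Let $m=|S|^{-1}\sum_{g\in S}g\in\mathbb C[\Gamma]$ and let $\rho,\zeta$ be as in the definition. The operator $\rho(m)$ is self-adjoint, and $1-\mathrm{Re}\langle\zeta,\rho(g)\zeta\rangle=\frac12\|\rho(g)\zeta-\zeta\|^2$ is at least $\kappa^2/2$ for some $g\in S$. The term $g=e$ contributes $1$, and the others at least $-1$. Hence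
$$-1+\frac2{|S|}\le\langle\zeta,\rho(m)\zeta\rangle\le1-\frac{\kappa^2}{2|S|}.$$
So there is $\delta>0$ with $\|\rho(m)\|\le1-\delta$ for all such $\rho$. A general unitary representation splits into its invariant vectors, where $\rho(m)=1$, and a part without nonzero invariant vectors. Therefore $f_j:=m^j$ satisfies, for **every** unitary representation $\rho$,
$$\big\|\rho(f_j)-\mathrm{Proj}_{\rho\text{-invariant vectors}}\big\|\le(1-\delta)^j.\tag{9.1}$$

**Step 2. Inequivalent finite-dimensional representations.** For the $n$-th prime $p$ let $\pi_n:\Gamma\to U(r_n)$ be a nontrivial irreducible representation that factors through $SL_3(\mathbb F_p)$. This fixes the $r_n$. For primes $p\ne p'$ the map $\Gamma\to SL_3(\mathbb F_p)\times SL_3(\mathbb F_{p'})$ is onto: elementary matrices generate the target, and by the Chinese remainder theorem they lift to integral elementary matrices. So the kernels of $\Gamma\to SL_3(\mathbb F_p)$ and $\Gamma\to SL_3(\mathbb F_{p'})$ together generate $\Gamma$, and a representation that factors through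 both groups is trivial. Hence the $\pi_n$ are pairwise inequivalent.

**Step 3. The diagonal.** Let $\bar\pi_m$ be the entrywise conjugate of $\pi_m$. Identify $\sum T_{ab}\,e_a\otimes e_b\in\mathbb C^{r_n}\otimes\mathbb C^{r_m}$ with the matrix $T$. Then $\pi_n(\gamma)\otimes\bar\pi_m(\gamma)$ acts by $T\mapsto\pi_n(\gamma)T\pi_m(\gamma)^*$, so invariant vectors are intertwiners. By Schur's lemma there are none but $0$ if $n\ne m$, and if $n=m$ they are the scalars, so the projection onto them is $\Omega_n=\frac1{r_n}\sum_{p,q}e_{pq}\otimes e_{pq}$. By (9.1),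
$$\sup_{n,m}\Big\|\sum_\gamma f_j(\gamma)\,\pi_n(\gamma)\otimes\bar\pi_m(\gamma)-\delta_{nm}\Omega_n\Big\|\le(1-\delta)^j.\tag{9.2}$$
In words: in the minimal tensor product $\prod_nM_{r_n}\otimes\prod_nM_{r_n}$ the family $(\delta_{nm}\Omega_n)$ is a norm limit of *finite* sums of elementary tensors $(\pi_n(\gamma))_n\otimes(\bar\pi_m(\gamma))_m$. Compare Lemma 4.

What remains is to make $\Delta$ produce exactly this $\Omega_n$. The coefficients $v^{(n)}_{ij}$ of $SU(2)$ do this: in $\Delta(v_{ij})=\sum_pv_{ip}\otimes v_{pj}$ the two inner indices are summed over the same $p$, and when $v_{ij}$ and $v_{kl}^*$ stand on the two sides of $P_n$, one gets $\sum_{p,q}e_{pq}\otimes e_{pq}$ in the inner legs.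

## 10. An algebra strictly between $B$ and $N$

We prove Theorem 1.

**Step 1. The maps $\Psi_n$.** They put a matrix $x\in M_{r_n}\otimes M_{r_n}$ around $P_n$. Fix $n$ and write $r=r_n$, $v=v^{(n)}$. Define
$$\rho_n:\mathbb C^r\otimes\mathbb C^r\otimes\mathcal H\to\mathcal H,\qquad\rho_n(e_i\otimes e_j\otimes\eta)=\sqrt r\,v_{ij}\eta .$$
Then $\rho_n\rho_n^*=r\sum_{i,j}v_{ij}v_{ij}^*=r^2$, so $\|\rho_n\|=r$. Let
$$\Psi_n(x)=\rho_n(x\otimes P_n)\rho_n^*,\qquad\text{i.e. }\Psi_n(e_{ik}\otimes e_{jl})=r\,v_{ij}P_nv_{kl}^*\in\mathcal B.\tag{10.1}$$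
Let $L_n$ be the restriction of $\rho_n$ to $\mathbb C^r\otimes\mathbb C^r\otimes E_n\mathcal H$. For $\eta\in E_n\mathcal H$, $\eta'\in E_m\mathcal H$, (7.3) with $i=0$ and (7.1) give
$$\langle L_m(e_k\otimes e_l\otimes\eta'),L_n(e_i\otimes e_j\otimes\eta)\rangle=\sqrt{r_mr_n}\,\langle\eta',v^{(m)*}_{kl}v^{(n)}_{ij}\eta\rangle=\delta_{mn}\delta_{ik}\delta_{jl}\langle\eta',\eta\rangle,$$
so $L_m^*L_n=\delta_{mn}1$: the $L_n$ are isometries with mutually orthogonal ranges. Since $K_n=E_nK_nE_n$,
$$\Psi_n(x)=L_n(x\otimes K_n)L_n^*+R_n(x),\qquad R_n(x)=\rho_n(x\otimes(P_n-K_n))\rho_n^*,\qquad\|R_n\|_{cb}\le2r_n^2q_n.\tag{10.2}$$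
Here the cb-norm of a linear map is the supremum of the norms of its amplifications to matrices. The bound holds because $\|\rho_n\|^2\|P_n-K_n\|\le r_n^2\cdot2q_n$ by (7.5).

**Step 2. The map $s$.** It sums the $\Psi_n$ over all $n$ and must be completely bounded, so that $s\otimes s$ makes sense on a minimal tensor product. Let $\mathcal M=\prod_n(M_{r_n}\otimes M_{r_n})$, the $\ell^\infty$-product. Put $s_1(x)=\sum_nL_n(x_n\otimes K_n)L_n^*$. This is an orthogonal direct sum and $0\le K_n\le1$, so $s_1$ is normal, completely positive and contractive. Put $R(x)=\sum_nR_n(x_n)$; it converges absolutely in cb-norm, and $\|R\|_{cb}\le\sum_n2r_n^2q_n\le\sum_n2^{-n-4}=\frac1{16}$. Then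
$$s:=s_1+R:\mathcal M\to B(\mathcal H),\qquad s(x)=\sum_n\Psi_n(x_n)\ \text{(strongly)},$$
is completely bounded, and $s(\mathcal M)\subset N$ because $\Psi_n(x_n)\in\mathcal B$. Let $e_k\in\mathcal M$ be the central projection onto the first $k$ coordinates. Then $s(e_kx)\to s(x)$ strongly, with $\|s(e_kx)\|\le\|s\|_{cb}\|x\|$. Since minimal tensor products of cb maps are cb, $s\otimes s:\mathcal M\otimes\mathcal M\to B(\mathcal H\otimes\mathcal H)$ is bounded, and
$$(s\otimes s)\big((e_k\otimes e_k)Y\big)\to(s\otimes s)(Y)\ \text{strongly for all }Y\in\mathcal M\otimes\mathcal M.\tag{10.3}$$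
On $\mathcal M\odot\mathcal M$ this holds because tensor products of bounded strongly convergent sequences converge strongly. It extends to the closure by uniform boundedness.

**Step 3. The algebra.** For $g,g'\in\Gamma$ put $d_{g,g'}=(\bar\pi_n(g)\otimes\pi_n(g'))_n\in\mathcal M$, and
$$A:=C^*\big(B\cup\{s(d_{g,g'}):g,g'\in\Gamma\}\big)\subset N .$$
$A$ is unital, and it is separable because $\Gamma$ is countable and $B$ is separable.

**Step 4. Comparing $\Delta\Psi_n$ with $\Psi_n\otimes\Psi_n$.** This is the algebra behind the choice of $\Psi_n$. For $x\in M_{r_n}\otimes M_{r_n}$ let $x_{14}\Omega_{23}\in M_{r_n}^{\otimes4}$ denote $x$ in legs $1,4$ and $\Omega_n$ in legs $2,3$. For $x=e_{ik}\otimes e_{jl}$,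
$$\Delta(\Psi_n(x))=r\,\Delta(v_{ij})\Delta(P_n)\Delta(v_{kl})^*=r\sum_{p,q}(v_{ip}\otimes v_{pj})\,\Delta(P_n)\,(v_{kq}\otimes v_{ql})^*,$$
$$(\Psi_n\otimes\Psi_n)(x_{14}\Omega_{23})=\frac1r\sum_{p,q}\Psi_n(e_{ik}\otimes e_{pq})\otimes\Psi_n(e_{pq}\otimes e_{jl})=r\sum_{p,q}(v_{ip}\otimes v_{pj})(P_n\otimes P_n)(v_{kq}\otimes v_{ql})^* .$$
They differ only by $\Delta(P_n)$ against $P_n\otimes P_n$. A general $x$ has $r^4$ matrix entries, each of modulus at most $\|x\|$, and there are $r^2$ pairs $(p,q)$. So there are at most $r^6$ terms, each of norm at most $3rq_n\|x\|$ by (7.2). Hence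
$$T_n(x):=\Delta(\Psi_n(x))-(\Psi_n\otimes\Psi_n)(x_{14}\Omega_{23})\in\mathcal B\odot\mathcal B,\qquad\|T_n(x)\|\le3r_n^7q_n\|x\|=3\cdot2^{-n-5}\|x\|.\tag{10.4}$$

**Step 5. $\Delta(A)\subset A\otimes A$.** Since $\Delta(B)\subset B\otimes B$ and $\Delta$ is a $*$-homomorphism, it suffices to show $\Delta(s(d_{g,g'}))\in A\otimes A$. Consider
$$Y_j=\sum_\gamma f_j(\gamma)\,d_{g,\gamma}\otimes d_{\gamma,g'}\in\mathcal M\odot\mathcal M,$$
a finite sum. Its $(n,m)$ component is $\bar\pi_n(g)\otimes\big[\sum_\gamma f_j(\gamma)\pi_n(\gamma)\otimes\bar\pi_m(\gamma)\big]\otimes\pi_m(g')$. The norm of $\mathcal M\otimes\mathcal M$ is the supremum over $(n,m)$, and the outer factors are unitaries. So by (9.2) $Y_j$ converges in norm to an element $Y\in\mathcal M\otimes\mathcal M$ with $Y_{nm}=\delta_{nm}\,\bar\pi_n(g)\otimes\Omega_n\otimes\pi_n(g')$. Consequently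
$$(s\otimes s)(Y)=\lim_j\sum_\gamma f_j(\gamma)\,s(d_{g,\gamma})\otimes s(d_{\gamma,g'})\in A\otimes A .$$
Write $x_n=(d_{g,g'})_n$, so $Y_{nn}=(x_n)_{14}\Omega_{23}$. By (10.3), $(s\otimes s)(Y)=\lim_k\sum_{n\le k}(\Psi_n\otimes\Psi_n)((x_n)_{14}\Omega_{23})$ strongly. By normality of $\Delta$ on $N$ and $s(e_kd_{g,g'})\to s(d_{g,g'})$, we have $\Delta(s(d_{g,g'}))=\lim_k\sum_{n\le k}\Delta(\Psi_n(x_n))$ weakly. Subtracting, and using that $\sum_nT_n(x_n)$ converges in norm by (10.4),
$$\Delta(s(d_{g,g'}))=(s\otimes s)(Y)+\sum_nT_n(x_n)\in A\otimes A+B\otimes B=A\otimes A .$$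

**Step 6. $A\ne B$.** We find an element of $A$ far from $B$ by comparing two vector states that agree on large parts of $\mathcal B$. Let $X=s(1)=s(d_{e,e})\in A$. Let $b\in\mathcal B_{\le m}$, $n>m$, and let $\eta\in E_n\mathcal H$ be a unit vector. Put
$$\zeta=\sqrt{r_n}\,v_{11}^{(n)}\eta=L_n(e_1\otimes e_1\otimes\eta),\qquad\zeta'=\sqrt{r_n}\,v_{11}^{(n)}\xi .$$
Both are unit vectors, $\zeta$ because $L_n$ is isometric and $\zeta'$ by (7.1).

*On $b$ they agree.* We have $v_{11}^{(n)*}bv_{11}^{(n)}\in\mathcal B_{\le m}$, so (7.4) gives $\langle\zeta,b\zeta\rangle=r_nh(v_{11}^{(n)*}bv_{11}^{(n)})=\langle\zeta',b\zeta'\rangle$.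

*On $X$ they differ.* First, $\langle\zeta,s_1(1)\zeta\rangle=\langle\eta,K_n\eta\rangle$. Next, $s_1(1)\zeta'=0$, because $L_k^*\zeta'=0$ for all $k\ge1$: the vector $v_{ij}^{(k)*}v_{11}^{(n)}\xi$ lies in $H_0$, which is orthogonal to $E_k\mathcal H$. As $\|R(1)\|\le\frac1{16}$,
$$2\|X-b\|\ge\big|\langle\zeta,(X-b)\zeta\rangle-\langle\zeta',(X-b)\zeta'\rangle\big|=\big|\langle\zeta,X\zeta\rangle-\langle\zeta',X\zeta'\rangle\big|\ge\langle\eta,K_n\eta\rangle-\tfrac18 .$$
Take the supremum over $\eta$. By (7.5) and $3q_n\le\frac3{64}<\frac1{16}$ we get $2\|X-b\|\ge\frac{15}{16}-\frac18=\frac{13}{16}$. The algebras $\mathcal B_{\le m}$ exhaust $\mathcal B$, which is dense in $B$, so $\mathrm{dist}(X,B)\ge\frac{13}{32}$ and $X\notin B$.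

**Step 7. Conclusion of the proof.** We have $B\subset A\subset N$, $\Delta(A)\subset A\otimes A$, $A\ne B$, and $A$ is separable. By Lemma 3, $(A,\Delta)$ is a compact quantum semigroup with faithful Haar measure $h|_A$. If either cancellation law held, Lemma 3 would give $A=B$. So both fail, and $(A,\Delta)$ is not a compact quantum group. $\blacksquare$
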